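# Unbounded duplication languages beyond two letters

## 1. Copying factors over one, two and three letters

Take a word, choose a factor of it, write a second copy of that factor right behind the first, and repeat as often as you like. Which words can appear? Is the set of all of them always a context-free language? The answer one would first guess is *yes*: each step touches one contiguous piece of the word, and the smallest cases turn out to be very simple. Let us fix definitions and test the guess.

Let $V$ be a finite alphabet and $V^+=V^*\setminus\{\varepsilon\}$.

**Definition (duplication).** For $w\in V^+$ put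
$$D_{\mathbb N}(w)=\{\,uxxv \mid w=uxv,\ u,v\in V^*,\ x\in V^+\,\},$$
$D^0_{\mathbb N}(w)=\{w\}$, $D^i_{\mathbb N}(w)=\bigcup_{y\in D^{i-1}_{\mathbb N}(w)}D_{\mathbb N}(y)$ for $i\ge1$, and $D^*_{\mathbb N}(w)=\bigcup_{i\ge0}D^i_{\mathbb N}(w)$. The language $D^*_{\mathbb N}(w)$ is the *unbounded duplication language* defined by $w$.

For example, $D_{\mathbb N}(\mathtt{abc})=\{\mathtt{aabc},\mathtt{abbc},\mathtt{abcc},\mathtt{ababc},\mathtt{abcbc},\mathtt{abcabc}\}$.

It is easier to run the process backwards. A *square* is a word $pp$ with $p\neq\varepsilon$.

**Definition (reduction).** Write $u\to u'$ if $u=\alpha pp\beta$ and $u'=\alpha p\beta$ with $p\ne\varepsilon$, and let $\to^*$ be the reflexive transitive closure. Then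
$$D^*_{\mathbb N}(w)=\{u : u\to^* w\}.$$

A word is *square-free* if no factor of it is a square. Three simple facts are used throughout.

- If $u\to u'$, then $\alpha u\beta\to\alpha u'\beta$ for all words $\alpha,\beta$, and $h(u)\to h(u')$ for every non-erasing morphism $h$ (a square $pp$ is mapped to the square $h(p)h(p)$).
- Suppose a square $pp$ with $|p|=l$ occupies the positions $[s,s+2l)$. Deleting *any* interval $[t,t+l)$ with $s\le t\le s+l$ gives the same word. Indeed, positions $x$ and $x+l$ carry the same letter for $s\le x<s+l$, so keeping $[s,t)$ and deleting $[t,t+l)$ has the same effect as deleting $[s,s+l)$. For example, in $\mathtt{abab}$ deleting the first two letters, the middle two, or the last two gives $\mathtt{ab}$ each time. We call such an interval *admissible*.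
- For a position in one half of $pp$, its *counterpart* is the position at distance $l$ in the other half; it carries the same letter.

**One letter.** $D^*_{\mathbb N}(\mathtt a^m)=\{\mathtt a^i: i\ge m\}$: duplicate one $\mathtt a$ at a time. This is regular.

**Two letters.** $D^*_{\mathbb N}(\mathtt{ab})=\mathtt a\{\mathtt a,\mathtt b\}^*\mathtt b$. Duplication preserves the first and the last letter, which gives one inclusion. Conversely, take a word that begins with $\mathtt a$ and ends with $\mathtt b$. The reductions $\mathtt{aa}\to\mathtt a$ and $\mathtt{bb}\to\mathtt b$ bring it to $(\mathtt{ab})^k$, and this reduces to $\mathtt{ab}$. Again regular. We quote the general fact: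

**Known result.** The unbounded duplication language defined by $w$ is regular if and only if $w$ contains at most two different letters.

**Three letters.** Here something changes. The word $\mathtt{acbc}$ begins with $\mathtt a$ and ends with $\mathtt c$, but it is square-free, so nothing can be reduced in it, and $\mathtt{acbc}\notin D^*_{\mathbb N}(\mathtt{abc})$. In general the only square-free word that can lie in $D^*_{\mathbb N}(w)$ is $w$ itself. Over two letters every word of length $4$ contains a square, so a long word always reduces to something; over three letters there are arbitrarily long square-free words, by a theorem of Thue, and a long word may be stuck. So a word of $D^*_{\mathbb N}(\mathtt{abc})$ may contain a long square-free word $x$ and then a second copy of $x$ that must match it. Matching two long copies is what context-free grammars do badly. The guess is in fact wrong.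

The question comes with the sentence "We do not know whether or not all unbounded duplication languages are context-free." We prove two theorems. The first answers the question over a large alphabet.

**Theorem 1.** Let $\Sigma=\{\$,p_1,\dots,p_{100},g_1,\dots,g_6,\delta\}$ and $P=p_1\cdots p_{100}\,g_1\cdots g_6\,\delta$. Then $L=D^*_{\mathbb N}(\$P)$ is not context-free.

The second locates the border exactly.

**Theorem 2.** $D^*_{\mathbb N}(w)$ is context-free if and only if $w$ contains at most two different letters (equivalently, by the quoted known result, if and only if it is regular). In particular $D^*_{\mathbb N}(\mathtt{abc})$ is not context-free.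

## 2. What pumping cannot see, and the interchange of factors

To show that a language is not context-free one first reaches for the pumping lemma: there is a constant $n_0$ such that every $z\in L$ with $|z|\ge n_0$ factors as $z=uvwxy$ with $|vwx|\le n_0$, $vx\ne\varepsilon$, and $uv^iwx^iy\in L$ for all $i\ge0$.

For a duplication language this is nearly empty. For $i\ge1$ the conclusion holds for *every* factorization $z=uvwxy$ whatsoever: duplicate $v$ and $x$ (when nonempty) $i-1$ times each. Only $i=0$ carries information. Even that is lost for every word $z=\alpha pp\beta\in L$ with $\alpha p\beta\in L$ and $|p|\le n_0$: pump the second $p$ alone, and $i=0$ gives $\alpha p\beta\in L$. We need a tool that compares many words of $L$ with each other rather than one word with its pumped versions.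

**Lemma 1** (a form of the interchange lemma of Ogden, Ross and Winklmann, SIAM J. Comput. 14 (1985)). Let $L\not\ni\varepsilon$ be generated by a grammar in Chomsky normal form with $\gamma$ nonterminals. Let $Q\subseteq L$ be a finite set of words of the same length $N$, and let $1\le m\le N$. Then there are $Q'\subseteq Q$ with $|Q'|\ge|Q|/(\gamma(N+1)^2)$ and integers $i,l$ with $m/2<l\le m$ such that, factoring every $W\in Q'$ as $W=W_1W_2W_3$ with $|W_1|=i$ and $|W_2|=l$, we have $W_1Z_2W_3\in L$ for all $W,Z\in Q'$.

*Proof.* In Chomsky normal form all rules are $A\to BC$ or $A\to$ letter. Fix a derivation tree for each $W\in Q$ and descend from the root, always to a child with the longer yield, until the yield has length at most $m$. If we stop at the root, then $N\le m$, so $N=m$, and the yield has length $m>m/2$. Otherwise the parent of the node reached has a yield longer than $m\ge1$, so it has two nonterminal children, and the longer of the two yields has length greater than $m/2$. If the node carries the nonterminal $A$, we obtain $S\Rightarrow^*W_1AW_3$ and $A\Rightarrow^*W_2$ with $m/2<|W_2|\le m$. There are at most $\gamma(N+1)^2$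 triples $(A,|W_1|,|W_2|)$, so some triple is shared by a set $Q'$ of at least $|Q|/(\gamma(N+1)^2)$ words. For $W,Z\in Q'$ we get $S\Rightarrow^*W_1AW_3\Rightarrow^*W_1Z_2W_3$. $\square$

The positions $[i,i+l)$ are the *window*; it is common to all words of $Q'$.

**A model computation.** The language $C=\{xx: x\in\{0,1\}^+\}$ is not context-free. Suppose it is, and take $Q=\{xx:|x|=n\}$, $N=2n$, $m=n$. The window has length $l$ with $n/2<l\le n$, so it contains no two positions at distance $n$; its $l$ positions belong to a set $U$ of $l$ different indices of $x$. If all words of $Q'$ agreed on $U$, then $|Q'|\le2^{n-l}<2^{n/2}$, contradicting $|Q'|\ge2^n/(\gamma(2n+1)^2)$ for large $n$. So some $W=xx$ and $Z=zz$ in $Q'$ differ at an index $i_0\in U$. In $W_1Z_2W_3=x^1x^2$ exactly one of the two places of $i_0$ comes from $Z$, hence $x^1_{i_0}\ne x^2_{i_0}$ and $x^1x^2\notin C$, a contradiction.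

We copy this scheme. We need words $W_a\in D^*_{\mathbb N}(w)$, one for each $a$ in an exponentially large set, that contain two copies of a word $x(a)$, and such that a word with two *unequal* copies $x(a^1),x(a^2)$ is not in the language. To keep reductions from destroying the evidence, $x(a)$ should be square-free. But then there is a conflict: after the two copies have been merged, $x(a)$ still has to be reduced to the short word $w$, and a square-free word does not reduce at all. So we attach to $x(a)$ a tail $v(a)$, as short as possible, with whose help $x(a)$ disappears.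

## 3. Square-free words that a short tail can erase

The mechanism is visible in a toy case. Let $P=p\,g_1g_2\delta$, $s_1=g_2\delta$, $s_2=\delta$; then $P$ ends in $g_js_j$ for $j=1,2$, so $Pg_js_j$ ends in the square $g_js_jg_js_j$ and $Pg_js_j\to P$. Consider $Pg_1Pg_2$ followed by the tail $s_2\,g_1s_1$:
$$Pg_1\,Pg_2s_2\,g_1s_1\ \to\ Pg_1\,P\,g_1s_1=(Pg_1)(Pg_1)s_1\ \to\ Pg_1s_1\ \to\ P.$$
The tail costs a few letters per block, whatever the length of $P$. If $P$ is long, the tail is comparatively short.

For Theorem 1 let $\Sigma$ and $P$ be as stated there, so $|P|=107$, and let $B=|P|+1=108$. For $1\le j\le6$ put $s_j=g_{j+1}\cdots g_6\delta$; then $1\le|s_j|\le6$ and $P=P_jg_js_j$ for a word $P_j$. For $a=a_1\cdots a_n\in\{1,\dots,6\}^n$ put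
$$x(a)=Pg_{a_1}Pg_{a_2}\cdots Pg_{a_n},\qquad v(a)=s_{a_n}\,g_{a_{n-1}}s_{a_{n-1}}\cdots g_{a_1}s_{a_1},\qquad |v(a)|\le7n. \tag{1}$$
The factors $Pg_{a_i}$ are the *blocks*, and the place of $g_{a_i}$ is the *slot* of $i$.

**Step 1: the tail erases $x(a)$.** We have $Pg_js_j=P_j\,g_js_j\,g_js_j\to P_jg_js_j=P$. Hence, for $n\ge2$,
$$\cdots Pg_{a_{n-1}}\,Pg_{a_n}s_{a_n}\,g_{a_{n-1}}s_{a_{n-1}}\cdots\ \to\ \cdots Pg_{a_{n-1}}Pg_{a_{n-1}}s_{a_{n-1}}\cdots\ \to\ \cdots Pg_{a_{n-1}}s_{a_{n-1}}\cdots,$$
and the last word is $x(a_1\cdots a_{n-1})\,v(a_1\cdots a_{n-1})$. Continuing, we arrive at $Pg_{a_1}s_{a_1}\to P$. Therefore $x(a)v(a)\to^*P$ and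
$$W_a:=\$x(a)\,\$x(a)\,v(a)\ \to\ \$x(a)v(a)\ \to^*\ \$P,\qquad\text{so } W_a\in L. \tag{2}$$

**Step 2: exponentially many sequences $a$ with $x(a)$ square-free.** Let $t=t_1t_2\cdots$ be an infinite square-free word over $\{1,2,3\}$ (Thue). For $10\mid n$ let $A_n$ be the set of all $a$ with $a_i\in\{t_i,t_i+3\}$ for $i\le9n/10$ and $a_i=t_i$ for $i>9n/10$. Then $|A_n|=2^{9n/10}$: there is a free bit at each $i\le9n/10$.

*For $a\in A_n$ the word $x(a)$ is square-free.* Let $pp$ be a square in $x(a)$ with $|p|=l$.

If $pp$ contains the letter $p_1$, then so does its counterpart position. The letter $p_1$ occurs exactly at the positions divisible by $B$ (counting from $0$), so $l=kB$. Then $pp$, of length $2kB$, contains exactly $2k$ consecutive slots, and the counterpart of a slot is the slot $k$ further on. So $a$ contains a square. Reducing each $a_i$ to $t_i$, we get a square in $t$, a contradiction.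

If $pp$ does not contain $p_1$, it lies in some word $p_2\cdots p_{100}\,g_1\cdots g_6\,\delta\,g_j$. In this word only one pair of positions carries equal letters, namely the two occurrences of $g_j$, at distance $|s_j|+1\ge2$. A square contains $l$ pairs of equal letters at distance $l$. Hence $l=1$, but the only pair has distance at least $2$, a contradiction.

**Step 3: a tail acts on a square-free word from the right end only.** The following lemma bounds what remains of $V$, not what is lost from $y$.

**Lemma 2.** If $y$ is square-free and $yV\to^*Y'$, then $Y'=y'V'$ with $y'$ a prefix of $y$ and $|V'|\le|V|$.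

*Proof.* Prefixes of $y$ are square-free, so it suffices to treat one step $yV=\alpha pp\beta\to\alpha p\beta=Y'$. Since $y$ is square-free, $|\alpha pp|>|y|$. If $|\alpha p|\le|y|$, take $y'=\alpha p$ and $V'=\beta$; then $|\beta|=|yV|-|\alpha pp|<|V|$. If $|\alpha p|>|y|$, then $\alpha p$, being a prefix of $yV$, begins with $y$; take $y'=y$, and $V'$ is shorter than $V$ by $|p|$. $\square$

**Step 4: the markers force the two copies to agree.** This is where the letter $\$$ is used.

**Lemma 3.** Let $x,y$ be square-free, let $x,y,V$ contain no $\$$, and let $\$x\$yV\in L$. Then $x$ and $y$ have a common prefix of length at least $|x|-|V|$.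

*Proof.* Consider a reduction of $\$x\$yV$ to $\$P$. The number of letters $\$$ drops from $2$ to $1$. A square that contains a $\$$ contains it in both halves, so it contains both letters $\$$, one in each half, and reducing it makes the number drop. Before that moment only squares without $\$$ are reduced. Such a square lies in $x$ or to the right of the second $\$$; none lies in $x$, which is square-free. So just before the drop the word is $\$x\$Y'$ with $yV\to^*Y'$.

The square reduced next is $pp$ with $p=r\$q$. Its first half contains the first $\$$, which is the first letter of the whole word, so $r=\varepsilon$. Thus $pp=\$q\$q$, which gives $q=x$, and $Y'$ begins with $q=x$. By Lemma 2, $Y'=y'V'$ with $y'$ a prefix of $y$ and $|V'|\le|V|$. Since $|Y'|\ge|x|$, we get $|y'|\ge|x|-|V|$. Both $x$ and $y'$ are prefixes of $Y'$, so they agree on their first $\min(|x|,|y'|)\ge|x|-|V|$ letters. $\square$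

**Step 5: interchange.** Suppose $L$ is context-free. The words $W_a$, $a\in A_n$, are different, lie in $L$ by (2), and have at most $7n+1$ different lengths. Let $Q$ be a largest set of them of equal length $N$; then $|Q|\ge2^{9n/10}/(7n+1)$ and $N\le2nB+2+7n$. Apply Lemma 1 with $m=nB$. The window has length in $(nB/2,nB]$.

Let $U_1$ (respectively $U_2$) be the set of $i\le9n/10$ whose slot in the first (respectively second) copy of $x(a)$ lies in the window. The two slots of the same $i$ are at distance $nB+1$, more than the window allows, so $U_1\cap U_2=\emptyset$.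

*The window contains many slots.* Consider the two regions formed by the blocks with $i\le9n/10$ in the two copies. At most $0.2nB+7n+2<0.3nB$ positions lie outside them, for large $n$, because $7/108<0.1$. So the window meets the two regions in more than $0.2nB$ positions. It meets each region in an interval, and an interval of length $\omega$ in a region contains at least $\omega/B-2$ full blocks. Altogether at least $0.2n-4$ full blocks lie in the window, so $|U_1\cup U_2|\ge0.2n-4$.

*Two words that differ in the window.* If all elements of $Q'$ agreed on $U_1\cup U_2$, then $|Q'|\le2^{9n/10-0.2n+4}$. But $|Q'|\ge|Q|/(\gamma(N+1)^2)\ge2^{9n/10}/\mathrm{poly}(n)$, a contradiction for large $n$. So there are $W,Z\in Q'$ that differ at an index $i_0\in U_1\cup U_2$.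

*The mixed word.* The words of $Q$ agree outside the free slots and the tail. Hence $W_1Z_2W_3=\$x(a^1)\$x(a^2)V\in L$, where $a^1,a^2\in A_n$ (each free slot is filled from $W$ or from $Z$), $|V|\le7n$, and $V$ contains no $\$$. Exactly one of the two slots of $i_0$ is taken from $Z$, so $a^1_{i_0}\ne a^2_{i_0}$. As $i_0\le9n/10$, the words $x(a^1)$ and $x(a^2)$ have no common prefix of length $0.9nB$. By Step 2 they are square-free, so Lemma 3 gives them a common prefix of length at least $nB-7n$, which exceeds $0.9nB$ because $7<10.8=0.1B$. This contradiction proves Theorem 1. $\blacksquare$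

## 4. Losing the markers: a tail that can eat one copy but not two

We turn to Theorem 2. If $w$ has at most two letters, $D^*_{\mathbb N}(w)$ is regular by the known result, hence context-free. From now on $w$ has at least three different letters.

**The shape of $w$.** Take a shortest factor of $w$ with at least three distinct letters. Deleting its first or its last letter leaves at most two distinct letters. So the factor has exactly three distinct letters, and its first letter and its last letter each occur in it only once; all letters in between equal the third letter. After renaming letters,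
$$w=w'\,\mathtt a\mathtt b^{\mu}\mathtt c\,w'',\qquad \mu\ge1,\quad \mathtt a,\mathtt b,\mathtt c\text{ distinct}. \tag{3}$$

**Lemma 4.** For every $q\in\{\mathtt a,\mathtt b,\mathtt c\}^*$ there is a word $s$ with $w'\,\mathtt a\mathtt b^\mu\mathtt c\,q\,s\,w''\in D^*_{\mathbb N}(w)$.

*Proof.* By induction on $|q|$. For $q=\varepsilon$ take $s=\varepsilon$. Suppose $w'uvw''\in D^*_{\mathbb N}(w)$ with $u=\mathtt a\mathtt b^\mu\mathtt c\,q$, and let $e\in\{\mathtt a,\mathtt b,\mathtt c\}$. The letter $e$ occurs in $u$; write $u=u_1eu_2$. Duplicating $eu_2$ gives $w'\,u_1eu_2\,eu_2\,v\,w''=w'(ue)(u_2v)w''\in D^*_{\mathbb N}(w)$. $\square$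

For $w=\mathtt{abc}$ and $q=\mathtt{ac}$: duplicate $\mathtt{abc}$ to get $(\mathtt{abca})\mathtt{bc}$, then duplicate $\mathtt{ca}$ in $\mathtt{ab\,ca}$ to get $(\mathtt{abcac})\mathtt{abc}$.

So any word over $\{\mathtt a,\mathtt b,\mathtt c\}$ can be planted behind $\mathtt a\mathtt b^\mu\mathtt c$. The first thing to try is to take the words of Section 3, code them by a morphism $h$ into $\{\mathtt a,\mathtt b,\mathtt c\}^*$ that preserves square-freeness, and plant them. Lemma 3 is the step that breaks. It counts the letter $\$$; after coding, a square may begin and end anywhere, there is no letter to count, and the context around the two copies can take part in reductions. We need an argument that does not depend on markers.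

**The replacement.** Two unequal copies $x(a^1)x(a^2)$ should together form a single square-free word $y$, in which nothing can be reduced without help from outside. A reduction to the short word $w$ must therefore *eat* all of $y$, using letters of the context. How much can a letter of the context eat? If $y$ ends in $\pi_1\pi_2\pi_1$ and is followed by $\pi_2$, then
$$\pi_1\pi_2\pi_1\pi_2\ \to\ \pi_1\pi_2:$$
at the cost of $|\pi_2|$ outside letters, $|\pi_1|$ letters of $y$ are lost. For instance $\mathtt{abcab}$ followed by $\mathtt c$ becomes $\mathtt{abc}$, and one letter has eaten two. So we must bound the ratio $|\pi_1|/|\pi_2|$ for all factors $\pi_1\pi_2\pi_1$ of $y$; a factor with a large ratio is a *near-square*.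

With the words of Section 3 such a bound is useless. They contain $Pg_jP$ with ratio $107$, so a tail of length up to $7n$ might, as far as the ratio shows, eat $749n$ letters, while the two copies have only $216n$. Replace the single letters $g_j$ by words $r_j$ of length $\ell$ and let $|P|=D$, $|s_j|\le c$. The factors $Pr_jP$ have ratio at most about $D/\ell$ if they are the worst, and the tail has length at most $n(\ell+c)$. So it eats at most about
$$\frac D\ell\,n(\ell+c)=nD\Bigl(1+\frac c\ell\Bigr),\qquad\text{while two copies have length } 2n(D+\ell).$$
If $c<\ell$, there is room. The tail has to be able to eat one copy, since it does so when the copies are equal; we arrange that it cannot eat two. We shall take $c=24$, $\ell=54$.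

The bound on the ratio must not lose a factor $2$. The danger is a square that covers all of $y$ and sticks out on both sides; the second condition below handles it.

**Conditions.** Let $K\ge41$ and $M>0$ be numbers. For a word $y$ we consider:

- (G1) every factor $\pi_1\pi_2\pi_1$ of $y$ with $\pi_1\ne\varepsilon$ satisfies $|\pi_1|\le K|\pi_2|$;
- (G2) every factor $\pi_1\pi_2\pi_1$ of $y$ with $|\pi_1|>M$ satisfies $|\pi_1|\le20|\pi_2|$.

Here $\pi_2=\varepsilon$ is allowed, so (G1) implies that $y$ is square-free. Both conditions pass to factors of $y$ and to the reversed word.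

**Lemma 5 (eating lemma).** Let $y$ satisfy (G1) and (G2) with $K\ge41$, let $A,V$ be arbitrary words, and let $AyV\to^*w$. Then
$$|y|\le\max(4M,|w|)+K(|A|+|V|).$$

*Proof.* We follow a shrinking factor of $y$ through the reduction and charge its losses to the context.

**Claim.** Let $y'$ be a factor of $y$ with $|y'|\ge4M$ and let $A'y'V'\to W$ be one reduction step. Then $W=A''y''V''$ with $y''$ a factor of $y'$, $\Delta:=|A'|+|V'|-|A''|-|V''|\ge1$, and $|y'|-|y''|\le K\Delta$.

*The claim suffices.* Start with $A,y,V$ and apply the claim until $|y'|<4M$ or until $w$ is reached, in which case $|y'|\le|w|$. The numbers $\Delta$ add up to at most $|A|+|V|$, so the total loss is at most $K(|A|+|V|)$, and what is left has length at most $\max(4M,|w|)$.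

*Proof of the claim.* Let $y'$ occupy the positions $Y=[i,j)$ and let the reduced square occupy $S=[s,s+2l)$. We may delete any admissible interval $T$ of length $l$ in $S$. If $Y\setminus T$ is an interval, we let $y''$ be the word on $Y\setminus T$; then $\Delta=|T\setminus Y|$, and the loss is $|y'|-|y''|=|T\cap Y|$.

Since $y'$ is square-free, $S\not\subseteq Y$. Let $d_1$ and $d_2$ be the numbers of positions of $S$ to the left and to the right of $Y$. The hypotheses, the claim and the choice of $T$ are symmetric under reversal, so we may assume $d_1\ge d_2$. Then $d_1\ge1$ and $s<i$. In all cases we delete $T=[s,s+l)$.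

*Case $d_1\ge l$.* Then $T$ lies entirely to the left of $Y$. The loss is $0$ and $\Delta=l\ge1$.

*Case $d_1<l$.* Then $i=s+d_1$. Also $d_2\le d_1<l$, so $j>s+l$ (otherwise the whole second half $[s+l,s+2l)$ would lie to the right of $Y$ and $d_2\ge l$). Hence $T\setminus Y=[s,i)$ and $T\cap Y=[i,s+l)$, and $Y\setminus T=[s+l,j)$ is an interval. So
$$\Delta=d_1\ge1,\qquad \text{loss}=l-d_1 .$$
Let $J=S\cap Y$ and $\theta=d_1+d_2\le2d_1$; then $|J|=2l-\theta$.

If $|J|\le l$, then $l\le\theta\le2d_1$ and the loss $l-d_1$ is at most $d_1=\Delta$.

If $|J|>l$: the word on $J$ has period $l$, so its prefix and its suffix of length $|J|-l$ are equal. Thus it has the form $\pi_1\pi_2\pi_1$ with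
$$|\pi_1|=|J|-l=l-\theta\ge1,\qquad|\pi_2|=|J|-2|\pi_1|=\theta,\qquad\text{loss}=l-d_1=|\pi_1|+d_2 .$$

- If $d_2=0$, then $\theta=d_1$ and by (G1) the loss is $|\pi_1|\le K\theta=K\Delta$.
- If $d_2\ge1$, then $S$ sticks out of $Y$ on both sides, so $J=Y$ and $|y'|=2|\pi_1|+\theta$.
 - If $|\pi_1|>M$, then (G2) gives $|\pi_1|\le20\theta\le40d_1$, and the loss is at most $40d_1+d_2\le41d_1\le K\Delta$.
 - If $|\pi_1|\le M$, then $\theta=|y'|-2|\pi_1|\ge4M-2M=2M$, so $d_1\ge\theta/2\ge M\ge|\pi_1|$, and the loss is at most $d_1+d_2\le2d_1\le K\Delta$. $\square$

In the case $d_2\ge1$ the condition (G1) alone would give only $|\pi_1|\le K\theta\le2Kd_1$, and the factor $2$ would use up all our room. That is the reason for (G2).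

It remains to build the coding morphism (Section 5), to build the words (Section 6), and to interchange (Section 7).

## 5. A uniform square-free morphism into three letters

A morphism $h$ is *uniform* if all $|h(e)|$, $e$ a letter, are equal. It is *square-free* if it maps square-free words to square-free words. A morphism with a square-free fixed point need not be square-free: let
$$\varphi:\ \mathtt a\mapsto\mathtt{abc},\quad\mathtt b\mapsto\mathtt{ac},\quad\mathtt c\mapsto\mathtt b .$$
The fixed point $t=\mathtt{abcacbabcbac}\cdots$ of $\varphi$ starting with $\mathtt a$ is square-free (Thue), but $\varphi(\mathtt{aba})=\mathtt{abcacabc}$ contains the square $\mathtt{caca}$.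

**Lemma 6** (existence of such morphisms is due to Brandenburg, Theoret. Comput. Sci. 23 (1983)). For each $k\ge2$ there is a uniform square-free morphism $h$ from a $k$-letter alphabet to $\{\mathtt a,\mathtt b,\mathtt c\}^*$.

*Proof.* We take long factors $F_j$ of $t$ and separate them by a letter $\mathtt b$ placed so that it creates words that do not occur in $t$. That makes the separators recognizable.

**Step 1: words that do not occur in $t$, and two that do.** The word $t=\varphi(t)$ is a concatenation of the blocks $\mathtt{abc},\mathtt{ac},\mathtt b$.

- An $\mathtt a$ begins a block $\mathtt{abc}$ or $\mathtt{ac}$, so $\mathtt{ab}$ occurs only as the start of $\mathtt{abc}$ and is always followed by $\mathtt c$. Hence $\mathtt{aba}$ is not a factor of $t$.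
- A $\mathtt c$ ends a block $\mathtt{abc}$ or $\mathtt{ac}$, so $\mathtt{bc}$ occurs only as the end of $\mathtt{abc}$ and is always preceded by $\mathtt a$.
- An occurrence of $\mathtt{acb}$ consists of a block $\mathtt{ac}=\varphi(\mathtt b)$ and a block $\mathtt b=\varphi(\mathtt c)$. It is the image of an occurrence of $\mathtt{bc}$ in $t$, which is preceded by $\mathtt a$. As $\varphi(\mathtt a)$ ends in $\mathtt c$, the word $\mathtt{acb}$ is always preceded by $\mathtt c$. Hence $\mathtt{bacb}$ is not a factor.
- In an occurrence of $\mathtt{bca}$, the part $\mathtt{bc}$ ends a block $\varphi(\mathtt a)$. The next block begins with $\mathtt a$ and is not $\varphi(\mathtt a)$, because $\mathtt{aa}$ is not a factor of $t$. So it is $\varphi(\mathtt b)=\mathtt{ac}$. Hence $\mathtt{bcab}$ is not a factor.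

On the other hand $\mathtt{acbab}$ and $\mathtt{babca}$ are factors of $t$. We have $\varphi^3(\mathtt a)=\mathtt{abcacbabcbac}$, which contains $\mathtt{acbab}$. In $t$ it is followed by $\varphi^3(\mathtt b)=\mathtt{abcacbac}$, so $\mathtt{cab}$ is a factor of $t$, and therefore so is $\varphi(\mathtt{cab})=\mathtt{babcac}$.

**Step 2: many factors with prescribed ends.** First, $t$ is uniformly recurrent: for every factor $f$ there is a length such that every factor of $t$ of that length contains $f$. Indeed $f$ occurs in some prefix $\varphi^r(\mathtt a)$. The words $\varphi^2(\mathtt a)=\mathtt{abcacb}$, $\varphi^2(\mathtt b)=\mathtt{abcb}$, $\varphi^2(\mathtt c)=\mathtt{ac}$ all contain $\mathtt a$, so all $\varphi^{r+2}(e)$ contain $\varphi^r(\mathtt a)$ and hence $f$. As $t=\varphi^{r+2}(t)$ is a concatenation of such words, every factor of length $2\max_e|\varphi^{r+2}(e)|$ contains one of them completely. In particular every factor occurs infinitely often.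

Let $R$ be such that every factor of length $R$ contains both $\mathtt{acbab}$ and $\mathtt{babca}$. Let $C(m)$ be the number of factors of $t$ of length $m$, and $C_E(m)$ the number of those that end in $\mathtt{babca}$. For $m\ge5$ the function $C_E$ is nondecreasing, because every factor can be extended to the left and different factors have different extensions. Reading on from a factor $f$ of length $m$ up to the end of the next occurrence of $\mathtt{babca}$, we get a factor $fu$ that ends in $\mathtt{babca}$ with $|u|\le R$. For each value of $|u|$ the map $f\mapsto fu$ is injective, so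
$$C(m)\le\sum_{\nu=0}^{R}C_E(m+\nu)\le(R+1)\,C_E(m+R).$$
The word $t$ is square-free, so it is not eventually periodic, and $C$ is unbounded by the Morse–Hedlund theorem. Hence $C_E$ is unbounded. In the same way, extending factors to the left from an occurrence at a position at least $R$, we see that the number $C_S(m)$ of factors of length $m$ that begin with $\mathtt{acbab}$ is nondecreasing for $m\ge5$ and unbounded.

Fix $m\ge5$ with $C_S(m),C_E(m)\ge k+1$. Choose distinct factors $S_0,\dots,S_k$ of length $m$ beginning with $\mathtt{acbab}$, and distinct factors $E_0,\dots,E_k$ of length $m$ ending in $\mathtt{babca}$. By recurrence, $E_j$ occurs somewhere behind $S_j$, so there is a factor $F_j$ of $t$ with prefix $S_j$, suffix $E_j$ and $|F_j|\ge2m\ge10$. For $i\neq j$, the longest common prefix and the longest common suffix of $F_i$ and $F_j$ have length less than $m$.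

**Step 3: the morphism $g(j)=F_j\mathtt b$ on $\{0,\dots,k\}$ is square-free.** Let $j_1\cdots j_\nu$ be square-free and suppose that $Z=g(j_1\cdots j_\nu)$ contains a square $pp$ with $l=|p|$. Call the final $\mathtt b$ of each $g(j_i)$ a *separator* and write it $\mathtt b^*$. Its surroundings are
$$\mathtt{babca}\;\mathtt b^*\;\mathtt{acbab},$$
where for the last separator the right part is missing. The $F_j$ are square-free, so $pp$ contains a separator.

*Claim: the counterpart of each separator in $pp$ is a separator.* We first show that in $Z$ the words $\mathtt{aba},\mathtt{bcab},\mathtt{bacb}$ occur only as $\mathtt{ab^*a}$, $\mathtt{bcab^*}$, $\mathtt{b^*acb}$. An occurrence without separator would lie in some $F_j$, which is impossible by Step 1. As $|F_j|\ge10$, any other occurrence contains exactly one separator. The windows of length $3$ around a separator are $\mathtt{cab^*},\mathtt{ab^*a},\mathtt{b^*ac}$, and only the second is $\mathtt{aba}$. The windows of length $4$ are $\mathtt{bcab^*},\mathtt{cab^*a},\mathtt{ab^*ac},\mathtt{b^*acb}$, and only the first is $\mathtt{bcab}$, only the last is $\mathtt{bacb}$.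

Let $H$ be the half of $pp$ that contains the given $\mathtt b^*$. If $H$ contains $\mathtt{ab^*a}$, $\mathtt{bcab^*}$ or $\mathtt{b^*acb}$, then the other half contains the same word at the same place, and there too the corresponding $\mathtt b$ is a separator. Otherwise $H$ does not extend to both sides of $\mathtt b^*$, and it extends by at most two letters to one side. So $H\in\{\mathtt{b^*},\mathtt{ab^*},\mathtt{b^*a},\mathtt{cab^*},\mathtt{b^*ac}\}$, and the other half is the equally long word immediately before or after $H$:

- $H=\mathtt{b^*}$: both neighbors are $\mathtt a$;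
- $H=\mathtt{ab^*}$: before it $\mathtt{bc}$, after it $\mathtt{ac}$;
- $H=\mathtt{b^*a}$: before it $\mathtt{ca}$, after it $\mathtt{cb}$;
- $H=\mathtt{cab^*}$: before it $\mathtt{bab}$, after it $\mathtt{acb}$;
- $H=\mathtt{b^*ac}$: before it $\mathtt{bca}$, after it $\mathtt{bab}$.

None of these equals $H$, a contradiction. The claim is proved.

*Reading off a square in $j_1\cdots j_\nu$.* By the claim both halves contain the same number $r\ge1$ of separators. Let those of the first half follow $F_{j_i},\dots,F_{j_{i+r-1}}$; those of the second half follow $F_{j_{i+r}},\dots,F_{j_{i+2r-1}}$. Let $s$ be the part of $p$ before its first separator and $\pi$ the part after its last one. Comparing the two halves, we see: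

- $s$ is a suffix of $F_{j_i}$;
- $F_{j_{i+\kappa}}=F_{j_{i+r+\kappa}}$ for $1\le\kappa<r$, so $j_{i+\kappa}=j_{i+r+\kappa}$;
- $F_{j_{i+r}}=\pi s$;
- $\pi$ is empty or a prefix of $F_{j_{i+2r}}$.

If $j_i=j_{i+r}$, then $j_i\cdots j_{i+2r-1}$ is a square. If $\pi\neq\varepsilon$ and $j_{i+r}=j_{i+2r}$, then $j_{i+1}\cdots j_{i+2r}$ is a square. Both are excluded. In the remaining case $s$ is a common suffix of $F_{j_i}$ and $F_{j_{i+r}}$ with $j_i\ne j_{i+r}$, so $|s|<m$; and $\pi$ is empty or a common prefix of $F_{j_{i+r}}$ and $F_{j_{i+2r}}$ with $j_{i+r}\ne j_{i+2r}$, so $|\pi|<m$. Then $|F_{j_{i+r}}|<2m$, a contradiction.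

**Step 4: making the morphism uniform.** The $F_j$ may have different lengths. Let
$$\psi(e)=0\,e\,(e+1)\cdots k\,1\,2\cdots(e-1)\qquad(1\le e\le k);$$
for $k=2$ this is $\psi(1)=012$, $\psi(2)=021$. *The morphism $\psi$ is square-free.* Let $\tau$ be a square-free word and $pp$ a square in $\psi(\tau)$. If $pp$ does not contain $0$, it lies in a word with distinct letters, which is impossible. If it contains $0$, then $|p|=r(k+1)$, since the letters $0$ occupy one residue class mod $k+1$. The first half then contains the last letters of $r$ consecutive blocks $i,\dots,i+r-1$, and their counterparts are the last letters of the blocks $i+r,\dots,i+2r-1$. The last letter of $\psi(e)$ is $e-1$ for $e\ge2$ and $k$ for $e=1$, so it determines $e$. Hence $\tau$ contains a square, a contradiction.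

Put $h=g\circ\psi$. It is square-free, and each $\psi(e)$ contains every letter of $\{0,\dots,k\}$ exactly once, so $|h(e)|=\sum_{j=0}^k|g(j)|$ for all $e$. $\square$

Let $\lambda$ denote the common length $|h(e)|$. We also need that images of letters can be located.

**Lemma 7.** Let $h$ be as in Lemma 6 and let $X$ have no two equal adjacent letters. Then $h$ is injective on letters, and $h(e)$ occurs in $h(X)$ only at positions divisible by $\lambda$.

*Proof.* If $h(e)=h(f)$ with $e\ne f$, then $h(ef)$ is a square, although $ef$ is square-free. Now suppose $h(e)$ occurs at a position not divisible by $\lambda$. Then there are adjacent letters $f\neq f'$ of $X$ with $h(f)h(f')=u\,h(e)\,v$ and $0<|u|<\lambda$. Write $h(f)=uu'$, $h(f')=v'v$, $h(e)=u'v'$ with $u',v'\ne\varepsilon$. If $e\ne f$, then $h(fe)=uu'u'v'$ contains a square. If $e=f$, then $e\ne f'$, and $h(ef')=u'v'v'v$ contains a square. Both contradict the square-freeness of $h$. $\square$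

## 6. Words whose near-squares are under control

**The material.** Let $d=d_1d_2\cdots$ be an infinite word over $\{1,2,3\}$ in which every factor $uzu$ with $u\ne\varepsilon$ has $|u|\le\frac34|uz|$ (Dejean, J. Combin. Theory Ser. A 13 (1972)). For example, $1213121$ is permitted, with $u=121$ and $uz=1213$. With $z=\varepsilon$ the condition fails, so $d$ is square-free.

Let $\Sigma=\{\$,1,2,3,e_1,\dots,e_{78}\}$ and $E=e_1\cdots e_{78}$. For $1\le j\le24$ let
$$r_j=e_{25-j}\cdots e_{78-j},\qquad s_j=e_{79-j}\cdots e_{78},$$
so that $|r_j|=54$, $|s_j|=j$ and $E=(e_1\cdots e_{24-j})\,r_js_j$. The letter $e_{78}$ occurs in no $r_j$. For $j\ne j'$ the words $r_j$ and $r_{j'}$ differ at *every* position.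

Fix $h:\Sigma^*\to\{\mathtt a,\mathtt b,\mathtt c\}^*$ and $\lambda$ from Lemma 6. From now on $\lambda$ is a constant. Let $\Pi$ be the prefix of $d$ of length $D'$, and put
$$P=\$\,\Pi\,E,\qquad D=|P|=D'+79,\qquad B=D+54,$$
$$M_0=83\lambda,\qquad M=\lambda(D+2),\qquad K=\frac{D+2}{52}.$$
Since $\lambda$ does not depend on $D'$, we can fix $D'$ so large that
$$K\ge\max(M_0,41),\qquad M\ge M_0,\qquad \frac{78}{B}\le0.02 . \tag{4}$$
For a sequence $\sigma=\sigma_1\cdots\sigma_n$ over $\{1,\dots,24\}$ put
$$x(\sigma)=Pr_{\sigma_1}\cdots Pr_{\sigma_n},\qquad v(\sigma)=s_{\sigma_n}\,r_{\sigma_{n-1}}s_{\sigma_{n-1}}\cdots r_{\sigma_1}s_{\sigma_1},\qquad|v(\sigma)|\le78n. \tag{5}$$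
As in Section 3, $Pr_js_j=\$\Pi e_1\cdots e_{24-j}\,r_js_j\,r_js_j\to P$ and $Pr_jPr_j\to Pr_j$, so $x(\sigma)v(\sigma)\to^*P$ by the same computation. A *block* is a factor $Pr_{\sigma_i}$; it has length $B$.

**The sequences.** The word $y$ to be fed to Lemma 5 will be $h$ applied to $x(a)x(a')=x(aa')$ with $a\neq a'$. If $a$ and $a'$ differ in only one place, then $aa'$ is close to a square; we put the free bits in the middle, so that a difference cuts this repetition well away from its ends. Other repetitions in $aa'$ are prevented by storing $d$ in the symbols and by giving the two halves of $a$ different types.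

Identify $\{1,\dots,24\}$ with the triples (type in $\{1,2\}$; ordered pair of distinct elements of $\{1,2,3\}$; bit in $\{0,1\}$); there are $2\cdot6\cdot2=24$ of them. For $10\mid n$ let $I=\{n/10+1,\dots,9n/10\}$. Let $A_n$ be the set of sequences $a=a_1\cdots a_n$ in which $a_i$ has type $1$ for $i\le n/2$ and type $2$ for $i>n/2$, pair $(d_i,d_{i+1})$, and a bit that is arbitrary for $i\in I$ and $0$ for $i\notin I$. So $|A_n|=2^{|I|}$ with $|I|=0.8n$, and two different elements of $A_n$ differ at some index in $I$.

**Lemma 8.** Let $a,a'\in A_n$ differ at some $i_0\in I$ and let $\sigma=aa'$. Then adjacent symbols of $\sigma$ differ. For $k\ge2$, if $\sigma_i=\sigma_{i+k}$ for all $i$ in an interval $\mathcal R$ of $m'\ge0$ consecutive indices, then $m'\le\frac9{10}k-1$.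

*Proof.* Adjacent symbols either have different types, or have pairs $(d_i,d_{i+1})$ and $(d_{i+1},d_{i+2})$, which differ because $d_i\ne d_{i+1}$.

Let $k\ge2$. If $m'=0$, the bound holds since $\frac9{10}\cdot2>1$. Let $m'\ge1$. The types along $\sigma$ form four segments of length $n/2$, of types $1,2,1,2$.

*Case $k=n$.* Then $\mathcal R\subseteq[1,n]$, and $i_0\notin\mathcal R$ because $\sigma_{i_0}\ne\sigma_{i_0+n}$. As $\mathcal R$ is an interval, $m'\le\max(i_0-1,n-i_0)\le\frac9{10}n-1$ by the definition of $I$.

*Case $k\ne n$.* There is no type change between two consecutive indices of $\mathcal R$. Otherwise the same change would occur again at distance $k$; but the change from $2$ to $1$ occurs only once, and the two changes from $1$ to $2$ are at distance $n\ne k$. The same holds for $\mathcal R+k$, which carries the same symbols. So $\mathcal R$ and $\mathcal R+k$ each lie in one segment, and the two segments have the same type.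

If it is the same segment, compare the pairs: with $j=i$ or $j=i-n$ according to the segment, $(d_j,d_{j+1})=(d_{j+k},d_{j+k+1})$ for $m'$ consecutive $j$. So $d$ has a factor of length $k+m'+1$ with period $k$. Since $d$ is square-free, $m'+1<k$, so this factor has the form $uzu$ with $|u|=m'+1$ and $|uz|=k$. Hence $m'+1\le\frac34k$, and $m'\le\frac9{10}k-1$.

If they are different segments, a full segment lies between $\mathcal R$ and $\mathcal R+k$, so $k\ge m'+n/2\ge2m'$. Also $k\ge n/2+1\ge6$. Hence $m'\le k/2\le\frac9{10}k-1$. $\square$

**Lemma 9.** Let $\sigma=aa'$ be as in Lemma 8 and $X=x(\sigma)$. For every factor $p_1p_2p_1$ of $X$ with $p_1\neq\varepsilon$ we have $|p_2|\ge1$ and one of: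

- (i) $|p_1|\le54$;
- (ii) $|p_1|\le D$ and $|p_2|\ge54$;
- (iii) $|p_1|\le9|p_2|$.

In particular $X$ is square-free.

*Proof.* Let $q=|p_1p_2|$, the distance between the two occurrences of $p_1$.

*Case $q=kB$ with $k\ge1$.* If the first occurrence of $p_1$ touches $r_{\sigma_i}$, the second touches $r_{\sigma_{i+k}}$ at the same offset. Since different $r_j$ differ at every position, $\sigma_i=\sigma_{i+k}$. If $k=1$, this is impossible by Lemma 8, so $p_1$ touches no $r$ and lies in a $P$: $|p_1|\le D$ and $|p_2|=B-|p_1|\ge B-D=54$, which is (ii). If $k\ge2$, let $m'\ge0$ be the number of words $r_{\sigma_i}$ touched by the first occurrence; their indices are consecutive. Then $p_1$ lies in a word made of $m'+1$ words $P$ with $m'$ words $r_{\sigma_i}$ between them. So by Lemma 8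
$$|p_1|\le(m'+1)D+54m'\le(m'+1)B\le\tfrac9{10}kB .$$
Hence $|p_2|=kB-|p_1|\ge\frac1{10}kB$, so $|p_2|\ge1$ and $|p_1|\le9|p_2|$, which is (iii).

*Case $B\nmid q$.* The letter $\$$, a pair (digit)$(e_1)$, and a pair $e_{78}e_i$ each occur at only one offset within blocks. If $p_1$ contained one of them, then $q$ would be a multiple of $B$. So $p_1$ contains none. Without $\$$, each occurrence of $p_1$ lies in some $\Pi Er_{\sigma_i}$; without a pair (digit)$(e_1)$, $p_1$ consists of digits only or of letters $e_i$ only; and in the second case, without a pair $e_{78}e_i$, each occurrence lies within an $E$ or within an $r_{\sigma_i}$.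

- *Digits, both occurrences in the same $\Pi$.* Then $p_1p_2p_1$ is a factor of $d$, so $|p_1|\le\frac34q$. Thus $|p_2|\ge\frac14q>0$ and $|p_1|\le3|p_2|$, which gives (iii).
- *Digits, in the words $\Pi$ of different blocks.* Then $|p_1|\le D$, and $p_2$ contains a factor $Er_{\sigma_i}$, so $|p_2|\ge54$, which is (ii).
- *Letters $e_i$.* If both occurrences were in words $E$, each letter would be at its fixed offset in a block and $B\mid q$, which is excluded. So one occurrence lies in some $r_j$, and $|p_1|\le54$, which is (i). It remains to see $|p_2|\ge1$. If both occurrences are in the same block, they are not both in its $r_j$, whose letters are distinct; so the first is in $E$ and the second in $r_j$. A letter of the final part $r_js_j$ of $E$ that recurs in the following $r_j$ does so at distance $|r_js_j|=54+j$, so $q=54+j$ and $|p_2|=q-|p_1|\ge j\ge1$. (All letters of $r_j$ come from this part of $E$.) If they are in different blocks, $p_2$ contains a $\$$. $\square$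

**Lemma 10.** With $X$ as in Lemma 9, the word $y=h(X)$ satisfies (G1) and (G2) with the above $K$ and $M$. In particular $y$ is square-free.

*Proof.* $X$ is square-free and $h$ is a square-free morphism, so $y$ is square-free. Let $\pi_1\pi_2\pi_1$ be a factor of $y$ with $\pi_1\ne\varepsilon$; then $|\pi_2|\ge1$.

If $|\pi_1|\le M_0$, then $|\pi_1|\le K\le K|\pi_2|$ by (4), and (G2) says nothing since $M\ge M_0$.

Let $|\pi_1|>M_0$. We pass from $y$ back to $X$. Since $|\pi_1|\ge2\lambda-1$, the first $\pi_1$ contains the complete image of a letter at a position divisible by $\lambda$. The same image occurs in the second $\pi_1$ at the same place, and by Lemma 7 that position is also divisible by $\lambda$. So $|\pi_1\pi_2|=q\lambda$ for an integer $q$. Let $p_1\ne\varepsilon$ be the word of letters whose images lie completely in the first $\pi_1$. The letters completely in the second $\pi_1$ are those $q$ places further on, and they form the same word because $h$ is injective on letters. As $q\lambda>|\pi_1|\ge\lambda|p_1|$, the two occurrences of $p_1$ do not overlap, and $p_1p_2p_1$ is a factor of $X$ with $|p_1p_2|=q$. At each end of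 $\pi_1$ fewer than $\lambda$ letters are not covered by complete images, so
$$|\pi_1|<\lambda(|p_1|+2),\qquad|\pi_2|=q\lambda-|\pi_1|>\lambda(|p_2|-2).$$
Apply Lemma 9.

- (i): $|\pi_1|<56\lambda\le M_0$, excluded.
- (ii): $|\pi_1|<\lambda(D+2)=M$ and $|\pi_2|>52\lambda$. Hence $|\pi_1|<52\lambda K<K|\pi_2|$, and (G2) says nothing.
- (iii) with $|p_2|\le3$: $|p_1|\le27$, so $|\pi_1|<29\lambda\le M_0$, excluded.
- (iii) with $|p_2|\ge4$: $|\pi_2|>\lambda(|p_2|-2)\ge\frac12\lambda|p_2|$ and $|\pi_1|<\lambda(9|p_2|+2)\le9.5\lambda|p_2|$, so $|\pi_1|\le20|\pi_2|$. Since $K\ge41$, both (G1) and (G2) hold. $\square$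

## 7. Interchange over three letters: proof of Theorem 2

Let $w$ be as in (3) and $L=D^*_{\mathbb N}(w)$. By Lemma 4 with $q=h(P)$ there is $s$ with $A_0\,h(P)\,V_0\in L$, where $A_0=w'\mathtt a\mathtt b^\mu\mathtt c$ and $V_0=s\,w''$. These words do not depend on $n$. For $a\in A_n$ put
$$W_a=A_0\,h(x(a))\,h(x(a))\,h(v(a))\,V_0 .$$
Then $W_a\to A_0\,h(x(a)v(a))\,V_0\to^*A_0\,h(P)\,V_0\to^*w$, so $W_a\in L$.

**Step 1: unequal copies are not in $L$.** This is the substitute for the marker lemma.

**Lemma 11.** For all large $n$: if $a^1,a^2\in A_n$, $a^1\ne a^2$ and $|V|\le78\lambda n+|V_0|$, then $A_0\,h(x(a^1))\,h(x(a^2))\,V\notin L$.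

*Proof.* The sequences differ at an index in $I$, and $h(x(a^1))h(x(a^2))=h(x(a^1a^2))$ has length $2nB\lambda$. By Lemma 10 it satisfies (G1) and (G2). If the word were in $L$, Lemma 5 would give
$$2nB\lambda\le\max(4M,|w|)+K(|A_0|+|V_0|)+78K\lambda n .$$
Here $78K=\frac{78}{52}(D+2)=\frac32(D+2)$ and $2B=2D+108$, so
$$n\lambda\bigl(\tfrac12D+105\bigr)\le\max(4M,|w|)+K(|A_0|+|V_0|).$$
The right side does not depend on $n$, so this is false for large $n$. $\square$

**Step 2: many words, one window.** Suppose $L$ is context-free. Put $\Lambda=nB\lambda=|h(x(a))|$. The words $W_a$ are different for different $a$. Their lengths differ only through $\sum_i|s_{a_i}|\le24n$, so there are at most $24n+1$ lengths. Let $Q$ be a largest set of words $W_a$, $a\in A_n$, of equal length $N$; then $|Q|\ge2^{|I|}/(24n+1)$ and $N=O(n)$. Apply Lemma 1 with $m=\Lambda$: we get $Q'$ and a common window of length in $(\Lambda/2,\Lambda]$.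

**Step 3: handling slots cut by the window.** A slot is now an interval, not a single position, and the window may cut it. For $i\in I$ and $\kappa\in\{1,2\}$ let $J_i^\kappa$ be the interval occupied by $h(r_{a_i})$ in the $\kappa$-th copy of $h(x(a))$. These intervals are pairwise disjoint and the same for all $a$, and $J_i^2=J_i^1+\Lambda$. Each end of the window properly cuts at most one of them. Restrict $Q'$ to a subset $Q''$ of words with the same bits at these at most two indices; this can be done with $|Q''|\ge|Q'|/4$. Let $U_\kappa$ be the set of $i\in I$ with $J_i^\kappa$ inside the window. The window has length at most $\Lambda$, so $U_1\cap U_2=\emptyset$.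

**Step 4: the window contains many slots.** Consider the two regions formed by the images of the blocks $Pr_{a_i}$, $i\in I$, in the two copies; each has length $0.8\Lambda$. The number of positions outside them is at most
$$|A_0|+|V_0|+0.4\Lambda+78\lambda n\le0.43\Lambda$$
for large $n$, because $78\lambda n/\Lambda=78/B\le0.02$ by (4). The window has more than $0.5\Lambda$ positions, so it meets the two regions in at least $0.07\Lambda$ positions. It meets each region in an interval, where at most two block images are incomplete. So it contains at least $0.07n-4$ full block images, and $|U_1\cup U_2|\ge0.07n-4$.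

**Step 5: the contradiction.** If all words of $Q''$ agreed on $U_1\cup U_2$, then $|Q''|\le2^{|I|-0.07n+4}$. But $|Q''|\ge2^{|I|}/\mathrm{poly}(n)$, a contradiction for large $n$. So there are $W,Z\in Q''$ that differ at some $i_0\in U_1\cup U_2$.

All words of $Q''$ agree in the prefix of length $|A_0|+2\Lambda$ outside the intervals $J_i^\kappa$, and they also agree on the cut intervals. So in $W_1Z_2W_3$ every $J_i^\kappa$ is filled completely from $W$ or completely from $Z$, and
$$W_1Z_2W_3=A_0\,h(x(a^1))\,h(x(a^2))\,V\in L,\qquad a^1,a^2\in A_n,\quad|V|=N-|A_0|-2\Lambda\le78\lambda n+|V_0| .$$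
One of $J_{i_0}^1,J_{i_0}^2$ lies inside the window and is taken from $Z$. The other is not inside the window, and it is not cut either, since on cut indices $W$ and $Z$ have the same bits while they differ at $i_0$. So it is taken from $W$. Hence $a^1_{i_0}\ne a^2_{i_0}$, and for large $n$ this contradicts Lemma 11.

So $D^*_{\mathbb N}(w)$ is not context-free whenever $w$ contains at least three different letters. Together with the known result for at most two letters, this proves Theorem 2. $\blacksquare$
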